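
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Polynomial maps from products of spheres to spheres,\\ and weights}


\begin{abstract}
We show that every polynomial map from a product of at least two odd-dimensional spheres to the sphere of the same total dimension is null homotopic. More generally, all polynomial maps $S^{k_1}\times\dots\times S^{k_r}\to S^{k_1+\dots+k_r}$ are null homotopic if and only if at least two of the $k_i$ are odd. For the vanishing, the map is extended to complex quadrics, where the weights of Deligne's mixed Hodge structures obstruct a nonzero degree.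
\end{abstract}

\section{The question and the results}

Let $X\subset\mathbf R^n$ and $Y\subset\mathbf R^q$ be real algebraic sets. A map $f=(f_1,\dots,f_q):X\to Y$ is \emph{polynomial} if each $f_i$ is the restriction to $X$ of a polynomial in $\mathbf R[T_1,\dots,T_n]$. The sphere $S^m$ is the unit sphere of $\mathbf R^{m+1}$, and a product $S^{k_1}\times\dots\times S^{k_r}$ sits in $\mathbf R^{k_1+1}\times\dots\times\mathbf R^{k_r+1}$. All $k_i$ are at least $1$, and $r\ge1$. We fix orientations of the spheres and give products the product orientation. A map is \emph{null homotopic} if it is homotopic to a constant map.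

Put $d=k_1+\dots+k_r$ and consider maps $S^{k_1}\times\dots\times S^{k_r}\to S^d$. By Hopf's theorem, recalled in Section~\ref{sec:weights}, their homotopy classes are distinguished by the degree. Every degree occurs for continuous maps: collapsing the complement of an open ball to a point gives degree $\pm1$, and one composes with self-maps of $S^d$. Which degrees are left if the map has to be polynomial?

The known results quoted with the problem \cite{PMS} point in two directions. Loday proved that for $d\ge2$ every polynomial map from the torus $S^1\times\dots\times S^1$ ($d$ factors) to $S^d$ is null homotopic. More generally, the same holds for $S^{k_1}\times\dots\times S^{k_p}\times S^1\to S^d$ with $k_1,\dots,k_p$ odd, $p\ge1$ and $d=k_1+\dots+k_p+1$. On the other hand, Loday proved that polynomial maps $S^{2n}\times S^1\to S^{2n+1}$, $n\ge1$, realize every degree. So even-dimensional factors help to build maps of nonzero degree, and several odd-dimensional factors seem to forbid them. The conjecture of \cite{PMS} is that the circle in the second result may be replaced by any odd-dimensional sphere. It is true.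

\begin{theorem}\label{thm:conj}
If $k_1,\dots,k_{p+1}$, $p\ge1$, are odd, then every polynomial map $S^{k_1}\times\dots\times S^{k_{p+1}}\to S^d$, $d=k_1+\dots+k_{p+1}$, is null homotopic.
\end{theorem}

The argument uses only that there are at least two odd factors, and it works class by class in cohomology, for a target sphere of any dimension. For $I\subset\{1,\dots,r\}$ write
\[
|k_I|=\sum_{i\in I}k_i,\qquad o(I)=\#\{i\in I: k_i\text{ is odd}\}.
\]

\begin{theorem}\label{thm:coh}
Let $d\ge1$ and let $f:X=S^{k_1}\times\dots\times S^{k_r}\to S^d$ be polynomial. Write
\[
f^*[S^d]=\sum_{|k_I|=d}c_I\,\sigma_I\in H^d(X;\mathbf Q),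
\]
where $\sigma_I$ is the cross product of the fundamental classes of the factors with index in $I$. Then $c_I=0$ whenever $o(I)\ge2$.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $d=k_1+\dots+k_r$. All polynomial maps $S^{k_1}\times\dots\times S^{k_r}\to S^d$ are null homotopic if and only if at least two of the $k_i$ are odd. If no $k_i$ is odd, the degree $2^{r-1}$ is realized by a polynomial map. If exactly one $k_i$ is odd, every degree in $2^{r-1}\mathbf Z$ is realized.
\end{theorem}

Finally, the factors other than two odd spheres need not be spheres, and the map need not be polynomial in their variables. A \emph{regular function} on a real algebraic set $Y$ is a quotient of polynomials whose denominator has no zero on $Y$.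

\begin{theorem}\label{thm:param}
Let $k,l\ge1$ be odd. Let $Y\subset\mathbf R^m$ be a compact connected orientable nonsingular real algebraic set of dimension $j\ge0$, and let $d=k+l+j$. Let $f:S^k\times S^l\times Y\to S^d$ be a map whose components are polynomials in the variables of $S^k\times S^l$ with coefficients that are regular functions on $Y$. Then $f$ is null homotopic.
\end{theorem}

The idea of the vanishing results is as follows. The top cohomology of the real manifold $S^{k_1}\times\dots\times S^{k_r}$ is one-dimensional, and nothing in it remembers how the manifold is factored. We therefore pass to complex points. There the sphere $S^k$ becomes a complex quadric of the same homotopy type, and its cohomology in degree $k$ carries an extra integer, the weight. It is $k$ for even $k$ and $k+1$ for odd $k$. So each odd factor adds one to the weight of the top class of the source, while the target can absorb a surplus of at most one. Section~\ref{sec:torus} does the first case by hand, without weights; the later sections do not depend on it.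

\section{The torus, by hand}\label{sec:torus}

Let $f:S^1\times S^1\to S^2$ be polynomial. We show that $\deg f=0$.

\emph{Passing to complex points.} The complex curve $x_0^2+x_1^2=1$ is $(x_0+ix_1)(x_0-ix_1)=1$. So $z=x_0+ix_1$ identifies it with $\mathbf C^*$, with inverse $x_0=\frac12(z+z^{-1})$, $x_1=\frac1{2i}(z-z^{-1})$, and $S^1$ becomes $\{|z|=1\}$. Substituting, the components of $f$ become elements $F_0,F_1,F_2$ of $A=\mathbf C[z^{\pm1},w^{\pm1}]$. The Laurent polynomial $F_0^2+F_1^2+F_2^2-1$ vanishes for $|z|=|w|=1$. Its coefficients are its Fourier coefficients there, so it is zero in $A$.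

\emph{A line bundle.} For $x=(x_0,x_1,x_2)$ put
\[
M(x)=\begin{pmatrix}x_0&x_1+ix_2\\ x_1-ix_2&-x_0\end{pmatrix},\qquad P(x)=\tfrac12\bigl(1+M(x)\bigr).
\]
Since $M(x)$ has trace $0$ and determinant $-(x_0^2+x_1^2+x_2^2)$, the Cayley--Hamilton theorem gives $M(x)^2=(x_0^2+x_1^2+x_2^2)\cdot1$. Thus $P(x)$ is idempotent of trace $1$ when $x_0^2+x_1^2+x_2^2=1$. For $x\in S^2$ the matrix $P(x)$ is Hermitian, hence the orthogonal projection onto a complex line in $\mathbf C^2$. Conversely, every orthogonal projection onto a line has the form $\frac12(1+M)$ with $M$ Hermitian of trace $0$ and $M^2=1$, that is, $M=M(x)$ with a unique $x\in S^2$. So $x\mapsto\operatorname{im}P(x)$ is a continuous bijection from the compact space $S^2$ to the Hausdorff space $\mathbf P^1(\mathbf C)$, that is, a homeomorphism.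

\emph{The line bundle is trivial.} The matrix $P(F)$ is an idempotent of trace $1$ over the domain $A$. So its image $L\subset A^2$ is a projective $A$-module of rank one, and $A^2=L\oplus\ker P(F)$. The ring $A$ is a localization of a polynomial ring, hence a unique factorization domain, and over such a ring finitely generated projective modules of rank one are free. Let $s=(s_1,s_2)\in A^2$ be a generator of $L$. Since $L$ is a direct summand of $A^2$, evaluation at a point $(z,w)\in\mathbf C^*\times\mathbf C^*$ keeps $s$ nonzero, and $s(z,w)$ spans the line $\operatorname{im}P(F(z,w))$. Hence, after the identification $S^2\cong\mathbf P^1(\mathbf C)$, the map $f$ factors as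
\[
S^1\times S^1\xrightarrow{\ s\ }\mathbf C^2\setminus\{0\}\longrightarrow\mathbf P^1(\mathbf C).
\]
Since $H^2(\mathbf C^2\setminus\{0\})=H^2(S^3)=0$, the map $f^*$ is zero on $H^2$, and $\deg f=0$.

The mechanism is this. The generator of $H^2$ of the complexified target is the Chern class of an algebraic line bundle. The generator of $H^2(\mathbf C^*\times\mathbf C^*)$, the class of a multiple of $\frac{dz}z\wedge\frac{dw}w$, is not, because algebraic line bundles on $\mathbf C^*\times\mathbf C^*$ are trivial. For higher-dimensional spheres we need a numerical invariant which tells such classes apart in every degree, behaves well for products, and is respected by all algebraic maps. Weights do exactly this.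

\section{Weights}\label{sec:weights}

Cohomology has $\mathbf Q$-coefficients from now on. Varieties are complex algebraic varieties with the classical topology.

A \emph{mixed Hodge structure} (MHS) is a finite-dimensional $\mathbf Q$-vector space $H$ with a finite increasing filtration $W$ of $H$ and a finite decreasing filtration of $H\otimes\mathbf C$ which induces, for every $w$, a decomposition
\[
\mathrm{Gr}^W_wH\otimes\mathbf C=\bigoplus_{p+q=w}H^{p,q},\qquad \overline{H^{p,q}}=H^{q,p},\qquad \mathrm{Gr}^W_wH=W_wH/W_{w-1}H .
\]
A \emph{morphism} of MHS is a linear map compatible with both filtrations. The integer $w$ is a \emph{weight} of $H$ if $\mathrm{Gr}^W_wH\ne0$, and $H$ is \emph{pure of weight $w$} if $w$ is its only weight. The weights of a tensor product are the sums of weights of its factors. The twist $H(-1)$ is $H$ with all weights raised by $2$.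

We use the following facts from Deligne's theory \cite{HodgeII,HodgeIII}.

\begin{itemize}
\item[(D1)] For every variety $V$, $H^n(V)$ carries a MHS. Morphisms of varieties induce morphisms of MHS, and the K\"unneth isomorphism is an isomorphism of MHS. If $V$ is smooth, all weights of $H^n(V)$ are at least $n$.
\item[(D2)] Let $\overline V$ be smooth projective, $D\subset\overline V$ a smooth divisor, and $V=\overline V\setminus D$. Then $\mathrm{Gr}^W_wH^n(V)$ is a subquotient of $H^n(\overline V)$ for $w=n$ and of $H^{n-1}(D)(-1)$ for $w=n+1$, and it is zero for all other $w$.
\item[(D3)] If $w$ is odd, the dimension of $\mathrm{Gr}^W_w H$ is even. Indeed, complex conjugation exchanges $H^{p,q}$ and $H^{q,p}$, and $p\ne q$ when $p+q=w$ is odd.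
\end{itemize}

In our proofs the weight filtration is used only through the following observation.

\begin{lemma}\label{lem:gap}
Let $\varphi:H\to H'$ be a morphism of MHS. If all weights of $H$ are at most $a$ and all weights of $H'$ are greater than $a$, then $\varphi=0$.
\end{lemma}

\begin{proof}
$\varphi(H)=\varphi(W_aH)\subset W_aH'=0$.
\end{proof}

The topological input is Hopf's theorem:

\begin{itemize}
\item[(H)] If $X$ is a closed connected oriented $d$-manifold, $d\ge1$, then homotopy classes of maps $X\to S^d$ are classified by the degree. In particular, a map of degree $0$ is null homotopic.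
\end{itemize}

The degree can be read off rationally: $f^*[S^d]$ is $\deg f$ times the fundamental class of $X$ in $H^d(X)\cong\mathbf Q$.

\section{Complex spheres}

For $n\ge1$ let
\[
Q_n=\Bigl\{x\in\mathbf C^{n+1}:\ \sum_{i=0}^nx_i^2=1\Bigr\}.
\]
The gradient $2x$ of the defining equation is nonzero on $Q_n$, so $Q_n$ is a smooth affine variety. Its set of real points is $S^n$.

\begin{lemma}\label{lem:retract}
The inclusion $S^n\subset Q_n$ is a homotopy equivalence. In particular, $Q_n$ is connected, $H^i(Q_n)\cong\mathbf Q$ for $i=0,n$, and $H^i(Q_n)=0$ otherwise.
\end{lemma}

\begin{proof}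
Write $x=a+ib$ with $a,b\in\mathbf R^{n+1}$. The equation of $Q_n$ says $|a|^2-|b|^2=1$ and $a\cdot b=0$; in particular $a\neq0$. For $t\in[0,1]$ put
\[
x_t=\sqrt{1+t^2|b|^2}\;\frac a{|a|}+i\,t\,b .
\]
The real and imaginary parts of $x_t$ are orthogonal, and their squared lengths differ by $1$, so $x_t\in Q_n$. Moreover $x_1=x$ because $|a|=\sqrt{1+|b|^2}$, and $x_0=a/|a|\in S^n$. If $x\in S^n$, then $b=0$, $|a|=1$, and $x_t=x$ for all $t$. So $S^n$ is a deformation retract of $Q_n$.
\end{proof}

The following lemma is where the parity of the dimension enters.

\begin{lemma}\label{lem:weight}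
$H^n(Q_n)$ is pure of weight $2\lceil n/2\rceil$, that is, of weight $n$ if $n$ is even and $n+1$ if $n$ is odd.
\end{lemma}

\begin{proof}
In $\mathbf P^{n+1}$ let $\overline Q$ be the quadric $\sum_{i=0}^nx_i^2=x_{n+1}^2$, and let $D=\overline Q\cap\{x_{n+1}=0\}$, which is the quadric $\sum_{i=0}^nx_i^2=0$ in $\mathbf P^n$. Both are given by nondegenerate quadratic forms, whose gradients vanish only at the origin, so both are smooth. Setting $x_{n+1}=1$ shows $Q_n=\overline Q\setminus D$. By (D2), only the weights $n$ and $n+1$ can occur in $H^n(Q_n)$. This space is one-dimensional by Lemma~\ref{lem:retract}, so exactly one weight $w$ occurs, and $\mathrm{Gr}^W_wH^n(Q_n)$ is one-dimensional. By (D3), $w$ is even.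
\end{proof}

For instance, $H^1(Q_1)=H^1(\mathbf C^*)$ has weight $2$, so $H^2(Q_1\times Q_1)$ has weight $4$, while $H^2(Q_2)$ has weight $2$. By Lemma~\ref{lem:gap}, every morphism $Q_1\times Q_1\to Q_2$ is zero on $H^2$, in agreement with Section~\ref{sec:torus}.

It remains to extend real polynomial maps to these quadrics. For that we need to know that an equation which holds on real points holds on all complex points.

\begin{lemma}\label{lem:dense}
Let $X=\prod_iS^{k_i}$ and $X_{\mathbf C}=\prod_iQ_{k_i}$. A complex polynomial that vanishes on $X$ vanishes on $X_{\mathbf C}$.
\end{lemma}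

\begin{proof}
Consider a point of $S^k$ and a nonzero coordinate of it, say $x_0$. Since the partial derivative $2x_0$ of the equation of $Q_k$ is nonzero, $x_1,\dots,x_k$ are holomorphic coordinates on $Q_k$ near the point. Here $x_0$ is a branch of $(1-x_1^2-\dots-x_k^2)^{1/2}$ that is real at the point. For real $x_1,\dots,x_k$ nearby the radicand is positive and $x_0$ stays real, so $S^k$ is locally the set where the coordinates are real. Taking products, near each point of $X$ there are holomorphic coordinates on $X_{\mathbf C}$ in which $X$ is the real locus. A holomorphic function that vanishes on the real locus has zero Taylor series at the point, since all its derivatives can be computed along real directions. So it vanishes near that point, and then on all of $X_{\mathbf C}$, which is a connected complex manifold by Lemma~\ref{lem:retract}.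
\end{proof}

\section{Vanishing: proof of Theorems \ref{thm:coh} and \ref{thm:conj}}\label{sec:proof}

\begin{proof}[Proof of Theorem \ref{thm:coh}]
Let $f$ be the restriction to $X$ of $(\varphi_0,\dots,\varphi_d)$ with real polynomials $\varphi_i$. The polynomial $\sum\varphi_i^2-1$ vanishes on $X$, hence on $X_{\mathbf C}=\prod_iQ_{k_i}$ by Lemma~\ref{lem:dense}. So $F=(\varphi_0,\dots,\varphi_d)$ is a morphism of varieties $F:X_{\mathbf C}\to Q_d$ extending $f$. It is defined on the whole product because the $\varphi_i$ have no denominators.

By Lemma~\ref{lem:retract} the inclusions $X\subset X_{\mathbf C}$ and $S^d\subset Q_d$ are homotopy equivalences. They identify $f^*$ on $H^d$ with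
\[
F^*:H^d(Q_d)\longrightarrow H^d(X_{\mathbf C})=\bigoplus_{|k_I|=d}\ \bigotimes_{i\in I}H^{k_i}(Q_{k_i}).
\]
Here the factors $H^0(Q_{k_i})$, $i\notin I$, are omitted; they are pulled back from a point and have weight $0$. The summand with index $I$ corresponds to $\mathbf Q\sigma_I$. By (D1), $F^*$ and the decomposition are compatible with MHS, so the component of $F^*$ in each summand is a morphism of MHS. By Lemma~\ref{lem:weight}, $H^d(Q_d)$ is pure of weight
\[
2\lceil d/2\rceil\le d+1,
\]
while the summand with index $I$ is pure of weight
\[
\sum_{i\in I}2\lceil k_i/2\rceil=\sum_{i\in I}k_i+o(I)=d+o(I).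
\]
If $o(I)\ge2$, Lemma~\ref{lem:gap} with $a=d+1$ shows that the $I$-component of $F^*$ is zero, that is, $c_I=0$.
\end{proof}

If $|k_I|=d$, then $o(I)\equiv d\pmod 2$. So for $o(I)\le1$ the two weights above are equal, and the argument gives nothing. Section~\ref{sec:sharp} shows that $c_I$ can then indeed be nonzero.

\begin{proof}[Proof of Theorem \ref{thm:conj}, and of ``if'' in Theorem \ref{thm:class}]
Let $d=k_1+\dots+k_r$ and suppose that at least two of the $k_i$ are odd. In Theorem~\ref{thm:conj} we have $r=p+1\ge2$ and all $k_i$ are odd, so this is the case. As all $k_i$ are positive, $I=\{1,\dots,r\}$ is the only index set with $|k_I|=d$, and $o(I)\ge2$. By Theorem~\ref{thm:coh}, $f^*[S^d]=0$, that is, $\deg f=0$. The source of $f$ is a closed connected oriented $d$-manifold, so $f$ is null homotopic by (H).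
\end{proof}

\section{Maps of nonzero degree: end of the proof of Theorem \ref{thm:class}}\label{sec:sharp}

Suppose that at most one $k_i$ is odd. We build a map of nonzero degree by adding the even spheres one at a time, and then, if there is an odd factor, multiply its degree by composing with self-maps of $S^d$.

Reorder the factors so that $k_2,\dots,k_r$ are even. This changes degrees at most by a sign, and composing with a reflection of $S^d$ restores the sign.

\paragraph{Adding an even sphere.} For $a\ge1$ and even $b\ge2$ consider
\[
\psi_{a,b}:S^a\times S^b\to S^{a+b},\qquad \bigl((x_0,x'),y\bigr)\mapsto(x',\,x_0y)\in\mathbf R^a\times\mathbf R^{b+1}.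
\]
It is polynomial, and it maps to $S^{a+b}$ since $|x'|^2+x_0^2|y|^2=1$. We claim that $\deg\psi_{a,b}=\pm2$.

Fix $e\in S^b$. If $(x',x_0y)=(0,e)$, then $x'=0$, $x_0=\pm1$ and $y=\pm e$ with the same sign. So the preimage of $(0,e)$ consists of $((1,0),e)$ and $((-1,0),-e)$. At the first point, tangent vectors have $dx_0=0$, and the differential is $(dx',dy)\mapsto(dx',dy)$, an isomorphism onto the tangent space $\mathbf R^a\oplus e^\perp$. The involution
\[
\tau\bigl((x_0,x'),y\bigr)=\bigl((-x_0,x'),-y\bigr)
\]
satisfies $\psi_{a,b}\circ\tau=\psi_{a,b}$ and exchanges the two points. It is a reflection on $S^a$ and the antipodal map on $S^b$, so its degree is $(-1)(-1)^{b+1}=(-1)^b=1$. Hence both points are regular with equal local degrees, which proves the claim. This is where the evenness of $b$ is used: for odd $b$ the two local degrees would cancel.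

Put $f_1=\mathrm{id}_{S^{k_1}}$ and, for $2\le s\le r$,
\[
f_s=\psi_{k_1+\dots+k_{s-1},\,k_s}\circ\bigl(f_{s-1}\times\mathrm{id}_{S^{k_s}}\bigr):\ S^{k_1}\times\dots\times S^{k_s}\to S^{k_1+\dots+k_s}.
\]
Then $f_r$ is polynomial of degree $\pm2^{r-1}\ne0$. This proves ``only if''. Composing with a reflection of $S^d$ if necessary, we realize the degree $2^{r-1}$.

\paragraph{Multiplying the degree on an odd sphere.} Now let exactly one $k_i$ be odd, so that $d$ is odd. It suffices to find, for each $q\ge1$, a polynomial map $c_q:S^d\to S^d$ of degree $q$. Then the maps $c_q\circ f_r$, their compositions with a reflection, and the constant maps realize all degrees in $2^{r-1}\mathbf Z$.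

Let $T_q$ and $U_{q-1}$ be the Chebyshev polynomials, determined by
\[
T_q(\cos\theta)=\cos q\theta,\qquad U_{q-1}(\cos\theta)\sin\theta=\sin q\theta .
\]
Then $T_q(t)^2+(1-t^2)U_{q-1}(t)^2=1$ as an identity of polynomials, since it holds for $t=\cos\theta$. So
\[
c_q:S^d\to S^d,\qquad(x_0,x')\mapsto\bigl(T_q(x_0),\,U_{q-1}(x_0)\,x'\bigr)
\]
is a well-defined polynomial map. For $d=1$ it sends $(\cos\theta,\sin\theta)$ to $(\cos q\theta,\sin q\theta)$ and has degree $q$.

Let $d\ge3$. Away from the poles $(\pm1,0)$, write the points of $S^d$ as $(\cos\theta,\sin\theta\,v)$ with $\theta\in(0,\pi)$, $v\in S^{d-1}$. Then $c_q$ sends this point to $(\cos q\theta,\sin q\theta\,v)$. Poles go to poles. So for $e'\in S^{d-1}$ the preimage of $(0,e')$ consists of the points with $\cos q\theta=0$ and $\sin q\theta\,v=e'$, which are the $q$ points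
\[
\theta_s=\frac{(2s-1)\pi}{2q},\qquad v=(-1)^{s-1}e',\qquad 1\le s\le q.
\]
Near the $s$-th point, $q\theta-(s-1)\pi$ is close to $\pi/2$. In the coordinates $(\theta,v)$ on source and target, $c_q$ is there
\[
\begin{aligned}
(\theta,v)&\mapsto\bigl(q\theta-(s-1)\pi,\ v\bigr) &&\text{if $s$ is odd,}\\
(\theta,v)&\mapsto\bigl(s\pi-q\theta,\ -v\bigr) &&\text{if $s$ is even.}
\end{aligned}
\]
In the first case the sine and cosine of $q\theta$ are those of $q\theta-(s-1)\pi$. In the second case $\cos(s\pi-q\theta)=\cos q\theta$ and $\sin(s\pi-q\theta)=-\sin q\theta$, and the last sign is absorbed by $-v$. The local degree is $+1$ for odd $s$. For even $s$ it is $(-1)\cdot(-1)^d=+1$, since the antipodal map of $S^{d-1}$ has degree $(-1)^d$ and $d$ is odd. Hence $\deg c_q=q$. For even $d$ the local degrees would alternate in sign, which is why this step needs an odd factor. This completes the proof of Theorem~\ref{thm:class}.\hfill$\square$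

\begin{remark}
The condition $o(I)\ge2$ in Theorem~\ref{thm:coh} cannot be weakened for any index set. If $|k_I|=d$ and $o(I)\le1$, compose the projection of $X$ onto the factors in $I$ with the map of degree $2^{|I|-1}$ of Theorem~\ref{thm:class}. For the resulting polynomial map $X\to S^d$ we have $c_I=\pm2^{|I|-1}\ne0$.
\end{remark}

\begin{remark}
When at most one $k_i$ is odd, we do not determine the full set of degrees of polynomial maps. By Loday's theorem quoted in Section~1, all degrees occur for $S^{2n}\times S^1$, while the maps above give only the even ones.
\end{remark}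

\section{Two odd spheres and a parameter: proof of Theorem \ref{thm:param}}

Two odd factors already push the weight past $d+1$, so we would like to repeat the argument of Section~\ref{sec:proof} with an arbitrary third factor $Y$. There are two difficulties. First, the complexification of $Y$ may be singular away from $Y$, and denominators may vanish there. Second, the cohomology of the complexification may be unrelated to that of $Y$. We handle the first by shrinking the complexification to a smooth open part that still contains $Y$. We handle the second by using only a lower bound for weights, and by restricting to $Y$ at the end.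

Let $I(Y)\subset\mathbf R[T_1,\dots,T_m]$ be the ideal of polynomials vanishing on $Y$. That $Y$ is \emph{nonsingular of dimension $j$} means: for each $y\in Y$ there are $P_1,\dots,P_{m-j}\in I(Y)$ with linearly independent differentials at $y$ whose common zero set in $\mathbf R^m$ coincides with $Y$ near $y$. In particular, $Y$ is a $j$-dimensional submanifold of $\mathbf R^m$. Let $Y_{\mathbf C}\subset\mathbf C^m$ be the complex Zariski closure of $Y$. A polynomial $g+ih$ with $g,h$ real vanishes on $Y$ if and only if $g$ and $h$ do. So the ideal of $Y_{\mathbf C}$ is $I(Y)\otimes\mathbf C$.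

\paragraph{Points of $Y$ are nonsingular on $Y_{\mathbf C}$.} Let $y\in Y$, choose $P_1,\dots,P_{m-j}$ as above, and let $M\subset\mathbf C^m$ be their common zero set near $y$. By the implicit function theorem, $M$ is a complex $j$-manifold on which $j$ of the coordinates of $\mathbf C^m$, say $t=(t_1,\dots,t_j)$, are holomorphic coordinates. On $M$ the remaining coordinates are power series in $t-t(y)$. Their coefficients are real, since the $P_i$ and $y$ are real. Thus near $y$ the points of $M$ with real $t$ are the real points of $M$, and these are points of $Y$.

We have $Y_{\mathbf C}\subset M$ near $y$, because the $P_i$ vanish on $Y_{\mathbf C}$. Conversely, an element of $I(Y)$ vanishes on the real locus of $M$, so, as in Lemma~\ref{lem:dense}, it vanishes on $M$ near $y$. Since $I(Y)$ is finitely generated, $M\subset Y_{\mathbf C}$ near $y$. So $Y_{\mathbf C}=M$ near $y$; it has dimension $j$ there, and $m-j$ elements of its ideal have independent differentials at $y$. Hence $y$ is a nonsingular point of $Y_{\mathbf C}$.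

\paragraph{Extension of $f$.} Fix expressions of the components of $f$ as polynomials in the variables of $S^k\times S^l$ with coefficients that are quotients of polynomials with denominators nowhere zero on $Y$, and let $R$ be the product of the finitely many denominators. Let $U\subset Y_{\mathbf C}$ be the Zariski-open set of nonsingular points of $Y_{\mathbf C}$ at which $R\ne0$. Then $U$ is a smooth variety containing $Y$, and the same expressions define regular functions $F_0,\dots,F_d$ on $Q_k\times Q_l\times U$ that restrict to the components of $f$.

The expression $g=R^2\bigl(\sum F_i^2-1\bigr)$ is a polynomial that vanishes on $S^k\times S^l\times Y$. For fixed $y\in Y$, the polynomial $g(\cdot,\cdot,y)$ vanishes on $Q_k\times Q_l$ by Lemma~\ref{lem:dense}. So for fixed $(u,v)\in Q_k\times Q_l$, the polynomial $g(u,v,\cdot)$ vanishes on $Y$, and hence on $Y_{\mathbf C}$ by definition of the Zariski closure. Since $R$ has no zero on $U$, we obtain $\sum F_i^2=1$ on $Q_k\times Q_l\times U$, and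
\[
F=(F_0,\dots,F_d):Q_k\times Q_l\times U\to Q_d
\]
is a morphism extending $f$. It is defined on all of $Q_k\times Q_l$ in the first two variables because $f$ is polynomial in them. This keeps the product structure needed in the next step.

\paragraph{Weights.} By (D1), $H^d(Q_k\times Q_l\times U)$ is, as a MHS, the direct sum of the terms
\[
H^\alpha(Q_k)\otimes H^\beta(Q_l)\otimes H^\gamma(U),\qquad \alpha\in\{0,k\},\ \beta\in\{0,l\},\ \alpha+\beta+\gamma=d.
\]
Consider first the term with $(\alpha,\beta,\gamma)=(k,l,j)$. By Lemma~\ref{lem:weight}, $H^k(Q_k)$ and $H^l(Q_l)$ have weights $k+1$ and $l+1$, because $k$ and $l$ are odd. By (D1), the weights of $H^j(U)$ are at least $j$, because $U$ is smooth. So this term has weights at least $d+2$. Since $H^d(Q_d)$ has weight at most $d+1$, the corresponding component of $F^*$ is zero by Lemma~\ref{lem:gap}.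

In every other term $\alpha+\beta<k+l$, so $\gamma>j$. The K\"unneth decomposition is natural for the inclusion $S^k\times S^l\times Y\subset Q_k\times Q_l\times U$, and $H^\gamma(Y)=0$ for $\gamma>j=\dim Y$. Hence these terms restrict to $0$ on $S^k\times S^l\times Y$.

Let $\eta\in H^d(Q_d)$ be the class that restricts to $[S^d]$ (Lemma~\ref{lem:retract}). The restriction of $F^*\eta$ to $S^k\times S^l\times Y$ is $f^*[S^d]$, and we have shown that it is zero. The manifold $S^k\times S^l\times Y$ has dimension $d$, and it is closed, connected and orientable, because $Y$ is compact, connected and orientable. So $\deg f=0$, and $f$ is null homotopic by (H). This proves Theorem~\ref{thm:param}.\hfill$\square$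

\begin{remark}
One odd sphere would not suffice in Theorem~\ref{thm:param}: for $k$ odd, $l\ge2$ even, and $Y$ a point, the map $\psi_{k,l}:S^k\times S^l\to S^{k+l}$ of Section~\ref{sec:sharp} is polynomial of degree $\pm2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{HodgeII}
P. Deligne, \emph{Th\'eorie de Hodge II}, Publ. IHES 40, 1971.

\bibitem{HodgeIII}
P. Deligne, \emph{Th\'eorie de Hodge III}, Publ. IHES 44, 1974.

\bibitem{PMS}
\emph{On Polynomial Mappings Into Spheres},
\url{http://pldml.icm.edu.pl/pldml/element/bwmeta1.element.desklight-22f04000-a7ab-4b23-9762-44cac27e6224/c/apm51_1_07.pdf}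

\end{thebibliography}

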